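# Canonical products of large order: why $K(\sigma)\to\infty$

## 1. Zeros on one ray, and the constant $\pi/|\sin\pi\sigma|$

Let $(z_j)$ be a sequence of complex numbers with $0<|z_1|\le|z_2|\le\dots$ and $|z_j|\to\infty$. Let $n(r)=\max\{j:|z_j|\le r\}$ count the $z_j$ in the closed disc of radius $r$, with multiplicity. The *exponent of convergence* $\sigma$ is the infimum of all $\alpha>0$ with $\sum_j|z_j|^{-\alpha}<\infty$; equivalently $\sigma=\limsup_{r\to\infty}\log n(r)/\log r$. If $\sigma<\infty$, let $q$ be the smallest integer with $\sum_j|z_j|^{-q-1}<\infty$; if $\sigma$ is not an integer, then $q=[\sigma]$. The *canonical product* with these zeros is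
$$f(z)=\prod_{j=1}^\infty E\Big(\frac z{z_j},q\Big),\qquad E(u,0)=1-u,\qquad E(u,p)=(1-u)\exp\Big(\sum_{k=1}^p\frac{u^k}k\Big)\quad(p\ge1).$$
It converges locally uniformly because $\log E(u,q)=-\sum_{k>q}u^k/k$ for $|u|<1$. Put $M(r,f)=\max_{|z|=r}|f(z)|$.

The standard example is $|z_j|=j^{1/\sigma}$. Then $n(r)=\lfloor r^\sigma\rfloor$, and $\sum_j j^{-\alpha/\sigma}$ converges exactly for $\alpha>\sigma$, so the exponent of convergence is $\sigma$. For instance, $\sigma=\frac12$ and $z_j=-j^2$ give $q=0$ and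
$$f(z)=\prod_{j\ge1}\Big(1+\frac z{j^2}\Big)=\frac{\sinh(\pi\sqrt z)}{\pi\sqrt z},$$
so $\log M(r,f)\sim\pi\sqrt r$ while $n(r)\sim\sqrt r$. The ratio $\log M(r,f)/n(r)$ tends to $\pi=\pi/\sin(\pi/2)$.

How much larger than $n(r)$ can $\log M(r,f)$ be, at *all* large $r$? A classical result of Pólya and Valiron says: if $\sigma$ is finite and not an integer, there is a positive constant $K$ depending only on $\sigma$ such that
$$\liminf_{r\to\infty}\frac{\log M(r,f)}{n(r)}\le K$$
for every canonical product $f$ whose zeros have exponent of convergence $\sigma$. Let $K(\sigma)$ be the smallest such constant, that is, the supremum of the left side over all such $f$. It is known that $K(\sigma)=\pi/\sin\pi\sigma$ for $0<\sigma<1$, and that for non-integer $\sigma>1$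
$$\frac{\pi}{|\sin\pi\sigma|}<K(\sigma)\le\frac\pi{|\sin\pi\sigma|}+2\log(\sigma+1)+A$$
with an absolute constant $A$. The problem, which comes from "Canonical products of infinite order" (http://analysis.math.uni-kiel.de/bergweiler/papers/18.pdf), is whether $K(\sigma)\to\infty$ as $\sigma\to\infty$ through non-integers.

Here is the easy case, where all zeros lie on one ray.

**Proposition 1.** Let $\sigma>1$ be non-integer and $z_j=-j^{1/\sigma}$. Then $n(r)=\lfloor r^\sigma\rfloor$ and $\liminf_{r\to\infty}\log M(r,f)/n(r)\ge\pi/|\sin\pi\sigma|$.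

**Proof.** The purpose of the first computation is to write $\log f$ as one integral against $n(t)$. Since
$$\frac{d}{du}\log E(u,q)=-\frac1{1-u}+\sum_{k=1}^qu^{k-1}=-\frac1{1-u}+\frac{1-u^q}{1-u}=\frac{u^q}{u-1},$$
putting $u=-z/t$, $du/dt=z/t^2$, gives
$$\frac d{dt}\log E\Big(-\frac zt,q\Big)=\frac{(-1)^qz^qt^{-q}}{-(t+z)/t}\cdot\frac z{t^2}=-\frac{(-1)^qz^{q+1}}{t^{q+1}(t+z)} .$$
Here $|\arg z|<\pi$, so $-z/t\notin[1,\infty)$ and $\log E$ is the branch vanishing at $u=0$. As $t\to\infty$, $\log E(-z/t,q)\to0$. Integrating from $|z_j|$ to $\infty$ and summing over $j$,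
$$\log f(z)=(-1)^qz^{q+1}\int_0^\infty\frac{n(t)\,dt}{t^{q+1}(t+z)}. \tag{1}$$
Sum and integral may be interchanged, because $n(t)=0$ for $t<1$ and $n(t)t^{-q-1}/|t+z|=O(t^{\sigma-q-2})$ at infinity, where $\sigma-q-2<-1$.

Next we replace $n(t)$ by $t^\sigma$. The classical formula $\int_0^\infty\frac{t^{a-1}}{t+z}dt=\frac{\pi z^{a-1}}{\sin\pi a}$, for $0<a<1$ and $|\arg z|<\pi$, with $a=\sigma-q$, gives
$$(-1)^qz^{q+1}\int_0^\infty\frac{t^{\sigma-q-1}}{t+z}dt=\frac{(-1)^q\pi z^\sigma}{\sin\pi(\sigma-q)}=\frac{\pi z^\sigma}{\sin\pi\sigma}.$$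
On a fixed ray $\arg z=\theta$ with $|\theta|<\pi$ we have $|t+z|\ge c'|z|$ for all $t>0$, with $c'=c'(\theta)>0$. Moreover $|n(t)-t^\sigma|\le\min(1,t^\sigma)$. So the error is at most
$$\frac{|z|^{q+1}}{c'|z|}\Big(\int_0^1t^{\sigma-q-1}dt+\int_1^\infty t^{-q-1}dt\Big)=O(|z|^q),$$
using $q\ge1$. Hence $\log|f(re^{i\theta})|=\pi r^\sigma\cos(\sigma\theta)/\sin\pi\sigma+O(r^q)$. Take $\theta=0$ if $\sin\pi\sigma>0$, and $\theta=\pi/\sigma<\pi$ otherwise. In both cases $\log M(r,f)\ge\frac{\pi}{|\sin\pi\sigma|}r^\sigma+O(r^q)$. Since $q<\sigma$ and $n(r)\sim r^\sigma$, the claim follows. $\square$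

The bound $\pi/|\sin\pi\sigma|$ blows up near integers, but at each half-integer $\sigma=q+\frac12$ it equals $\pi$. So Proposition 1 does not decide the limit. The moduli $j^{1/\sigma}$ are as regular as possible; what we have not used is the freedom to choose the *arguments* of the zeros. What happens if they vary? These notes prove the following.

**Theorem 2.** There is an absolute constant $c>0$ with
$$K(\sigma)\ge c\Big(\sqrt{\log(\sigma+1)}+\frac\pi{|\sin\pi\sigma|}\Big)\qquad\text{for all non-integer }\sigma>1.$$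
Hence $K(\sigma)\to\infty$ as $\sigma\to\infty$. The lower bound already holds for the best constant within the class of sequences with $n(r)=\lfloor r^\sigma\rfloor$ for all $r>0$.

**Theorem 3.** There is an absolute constant $C$ such that, if $\sigma>1$ is not an integer and $0<a_1=\liminf n(r)r^{-\sigma}\le a_2=\limsup n(r)r^{-\sigma}<\infty$, then
$$\liminf_{r\to\infty}\frac{\log M(r,f)}{n(r)}\le C\,\frac{a_2}{a_1}\Big(\sqrt{\log(\sigma+1)}+\frac\pi{|\sin\pi\sigma|}\Big).$$

Theorem 2 answers the question. Theorem 3 complements it: within the class of sequences for which $\lim n(r)r^{-\sigma}\in(0,\infty)$ exists, the best constant has exact order $\sqrt{\log(\sigma+1)}+\pi/|\sin\pi\sigma|$. For the unrestricted $K(\sigma)$ a gap remains between $\sqrt{\log\sigma}$ and the upper bound $2\log\sigma$; it is not settled here.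

**Conventions.** From now on $\sigma>1$ is not an integer, $q=[\sigma]$, $Q=q+\frac12$, $\beta=Q-\sigma\in(-\frac12,\frac12)$ and $d(\sigma)=\operatorname{dist}(\sigma,\mathbb Z)$. The letters $C,C_1,C_2,c$ are positive absolute constants, and $C,c$ may change from line to line. Since $2d(\sigma)\le|\sin\pi\sigma|\le\pi d(\sigma)$,
$$\frac1{d(\sigma)}\le\frac\pi{|\sin\pi\sigma|}\le\frac\pi{2d(\sigma)} .$$
The symbol $o(1)$ refers to $r\to\infty$ with $\sigma$ fixed.

## 2. One factor in the coordinate $Q\log z$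

Write points as $z=e^{\zeta/Q}$, so that modulus $r$ and argument $\theta$ become $\zeta=Q\log r+iQ\theta$. If $z/z_j=e^{D/Q}$, then $D$ is the difference of two such coordinates. Put
$$\Lambda(D)=\log|E(e^{D/Q},q)|,\qquad t=\operatorname{Re}D,\quad b=\operatorname{Im}D .$$
The next lemma says that in this coordinate one factor looks like $\operatorname{Re}(e^D/D)$, with all constants independent of $q$.

**Lemma 4.** Let $Q\ge8$.

(a) If $|t|\le Q$, $|b|\le Q/2$, $|D|\ge1$, then $|\Lambda(D)-\operatorname{Re}(e^D/D)|\le Ce^t(|D|^{-2}+Q^{-1})$.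

(b) If $0<|D|\le4$, then $|\Lambda(D)-\log|D||\le C$.

(c) If $|t|\le Q$, $Q/2\le|b|\le\pi Q$, then $|\Lambda(D)|\le Ce^t/Q$.

(d) $|\log|E(u,q)||\le C|u|^q/q$ for $|u|\ge e$, and $|\log|E(u,q)||\le C|u|^{q+1}/(q+1)$ for $|u|\le1/e$.

**Proof.** **An integral formula.** We first express $\Lambda$ by its derivative. With $u=e^{D/Q}$ we have $du/dD=u/Q$ and $u-1=2e^{D/2Q}\sinh(D/2Q)$, so
$$\frac d{dD}\log E=\frac{u^{q+1}}{Q(u-1)}=\frac{e^{(q+1)D/Q-D/2Q}}{2Q\sinh(D/2Q)}=e^D\psi(D),\qquad\psi(D)=\frac1{2Q\sinh(D/2Q)} . \tag{2}$$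
The choice $Q=q+\frac12$ makes the exponent exactly $D$. In the strip $|\operatorname{Im}\tau|\le\pi Q$, the only singularity of $\psi$ is the pole at $0$, with residue $1$. The function $\Lambda$ is single valued on the strip without $0$, and it tends to $0$ as $\operatorname{Re}D\to-\infty$. Hence
$$\Lambda(D)=\operatorname{Re}\int_\gamma e^\tau\psi(\tau)\,d\tau \tag{3}$$
for each path $\gamma$ in the strip that avoids $0$, comes from $-\infty$ along a horizontal line and ends at $D$.

**Part (a).** We integrate by parts along a path that keeps away from the pole. Let $b^*=b$ if $|b|\ge1$, $b^*=1$ if $0\le b<1$, and $b^*=-1$ if $-1<b<0$. Let $\gamma$ run along $\operatorname{Im}\tau=b^*$ from $-\infty$ to $t+ib^*$ and then vertically to $D$. Then $\int_\gamma e^\tau\psi\,d\tau=e^D\psi(D)-\int_\gamma e^\tau\psi'\,d\tau$.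

*Bound for $\psi'$.* Put $w=\tau/2Q$ and $a=\operatorname{Re}w$; on $\gamma$ we have $|\operatorname{Im}w|\le\frac14$. Here $\psi'=-\cosh w/(4Q^2\sinh^2w)$, $|\cosh w|\le\cosh a$, and $|\sinh w|^2=\sinh^2a+\sin^2(\operatorname{Im}w)\ge c|w|^2$. If $|a|\le1$, then $|\cosh w|/|\sinh w|^2\le C/|w|^2$. If $|a|\ge1$, use $\sinh^2a\ge c\,a^2\cosh a$ and $|w|^2\le2a^2$ to get the same bound. So $|\psi'(\tau)|\le C/(Q^2|w|^2)\le C/|\tau|^2$ on $\gamma$.

*Horizontal part.* It is at most $C\int_{-\infty}^t\frac{e^p\,dp}{p^2+b^{*2}}$. For $t\le0$ we have $p^2\ge t^2$, so the integral is at most $e^t/(t^2+b^{*2})$. For $t>0$, the part $p\le t/2$ is at most $e^{t/2}/b^{*2}$, and this is at most $Ce^t/(t^2+b^{*2})$ because $(t^2+b^{*2})/b^{*2}\le1+t^2\le Ce^{t/2}$. The part $p\in[t/2,t]$ is at most $4e^t/(t^2+b^{*2})$. Since $|b^*|\ge|b|$, the total is at most $Ce^t/|D|^2$.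

*Vertical part.* It occurs only for $|b|<1$ and has length at most $1$. Since $b$ and $b^*$ lie on the same side of $0$ (with $b=0$ allowed) and $|b^*|\ge|b|$, every point $\tau$ on it has $|\tau|\ge|D|\ge1$. So it contributes at most $Ce^t/|D|^2$.

*Boundary term.* With $w=D/2Q$ we have $|w|\le\sqrt5/4<0.6$, and $\frac1{\sinh w}-\frac1w$ is analytic for $|w|<\pi$. So $|\psi(D)-\frac1D|=\frac1{2Q}|\frac1{\sinh w}-\frac1w|\le C/Q$. This proves (a).

**Part (b).** We compare with the singularity at $0$. The function $e^\tau\psi(\tau)-1/\tau=e^\tau(\psi(\tau)-\frac1\tau)+\frac{e^\tau-1}\tau$ is analytic and bounded by $C$ on $|\tau|\le4$. So $\Lambda(D)-\log|D|$ extends to $|D|\le4$ with gradient at most $C$. At $D=-1$ it is $O(1)$ by (a).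

**Part (c).** We integrate along $\operatorname{Im}\tau=b$. The point $e^{\tau/Q}$ has argument of modulus in $[\frac12,\pi]$, so its distance from $1$ is at least $\sin\frac12$. By the first form of the derivative in (2),
$$|\Lambda(D)|\le\int_{-\infty}^t\frac{e^{(q+1)p/Q}}{Q\sin(1/2)}dp=\frac{e^{(q+1)t/Q}}{(q+1)\sin(1/2)}\le\frac{Ce^t}Q,$$
because $(q+1)t/Q=t+t/2Q\le t+\frac12$.

**Part (d).** These are crude bounds for distant zeros. Let $|u|\ge e$. For $k\ge2$, the ratio of $|u|^{k-1}/(k-1)$ to $|u|^k/k$ is $\frac k{(k-1)|u|}\le\frac2e<1$. So $\sum_{k\le q}|u|^k/k\le C|u|^q/q$ and $|u|\le|u|^q/q$. Also $|1-u|\ge e-1>1$, so $0\le\log|1-u|\le\log(1+|u|)\le|u|$. For $|u|\le1/e$, use $\log E=-\sum_{k>q}u^k/k$ and a geometric series. $\square$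

## 3. Averaging over an arc of length $2\pi/Q$

The phase of $e^D/D$ rotates with $\operatorname{Im}D$. If all zeros sit at heights in $2\pi\mathbb Z$, they are in phase, and a weighted average over one period extracts a real kernel. The plain mean is useless for this, since $e^{iv}$ has mean $0$. The weight $1+s\sin v$ picks out $\operatorname{Im}(1/D)$.

**Lemma 5.** Let $Q\ge8$, $y_0,y'\in2\pi\mathbb Z$, $|y_0-y'|\le Q/2-\pi$, $|t|\le Q$, $s=\pm1$, $D_0=t+i(y_0-y')$. Then
$$\frac1{2\pi}\int_{-\pi}^\pi(1+s\sin v)\Lambda(D_0+iv)\,dv=\frac s2e^t\frac{y_0-y'}{t^2+(y_0-y')^2}+O\Big(e^t\Big(\frac1{1+t^2}+\frac1Q\Big)\Big),$$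
where the main term means $0$ if $y_0=y'$ and the $O$-constant is absolute.

**Proof.** **Case $|D_0|\ge5$.** For $D=D_0+iv$ we have $|D|\ge|D_0|-\pi\ge(1-\frac\pi5)|D_0|\ge1$ and $|\operatorname{Im}D|\le Q/2$, so Lemma 4(a) applies. Since $y_0-y'\in2\pi\mathbb Z$, $e^D=e^te^{iv}$; and $\frac1D=\frac1{D_0}+O(|D_0|^{-2})$. Because $\frac1{2\pi}\int_{-\pi}^\pi(1+s\sin v)e^{iv}dv=\frac{si}2$, the main term is
$$\operatorname{Re}\Big(e^t\frac{si}{2D_0}\Big)=-\frac s2e^t\operatorname{Im}\frac1{D_0}=\frac s2e^t\frac{y_0-y'}{t^2+(y_0-y')^2}.$$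
The errors are $O(e^t(|D_0|^{-2}+Q^{-1}))$, and $|D_0|^2\ge\max(25,t^2)\ge\frac12(1+t^2)$.

**Case $|D_0|<5$.** As $2\pi>5$, we have $y'=y_0$ and $|t|<5$; the main term is $0$. By Lemma 4(b) for $|t+iv|\le4$ and Lemma 4(a) for $|t+iv|\ge1$, $|\Lambda(t+iv)|\le|\log|t+iv||+C$. Where $|t+iv|<1$ the logarithm has modulus at most $\log(1/|v|)$; elsewhere it is at most $\log6$. So the mean is $O(1)$, which is $O(e^t/(1+t^2))$ for $|t|<5$. $\square$

Let us see what this asks for; the rigorous version is in Section 7. Take $|z_j|=j^{1/\sigma}$, $x_j=Q\log|z_j|$, and give $z_j$ the height $Q\arg z_j=Y(x_j)\in2\pi\mathbb Z$. The points $x_j$ have density $\frac\sigma Qe^{\sigma x'/Q}dx'$. Divide by $r^\sigma=e^{\sigma x/Q}$, where $x=Q\log r$, and put $t=x-x'$. The exponentials combine to $e^te^{-\sigma t/Q}=e^{\beta t/Q}\in[e^{-1/2},e^{1/2}]$ for $|t|\le Q$. So what remains is essentially Lebesgue measure. Choosing the sign $s$, we should get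
$$r^{-\sigma}\log M(r,f)\ \ge\ \frac12\Big|\int\frac{Y(x')-Y(x)}{(x'-x)^2+(Y(x')-Y(x))^2}\,dx'\Big|-\text{(bounded terms)} . \tag{4}$$
Since we need a large $\liminf$, the integral must be large *over every $x$*.

## 4. Step graphs and the antisymmetric kernel

For a step function $Y:\mathbb R\to\mathbb R$ put
$$\kappa(x,y)=\frac{Y(y)-Y(x)}{(y-x)^2+(Y(y)-Y(x))^2}\quad(=0\text{ if }Y(x)=Y(y)),\qquad\mathcal K\varphi(x)=\int_{\mathbb R}\kappa(x,y)\varphi(y)\,dy,$$
and $X=\mathcal K1$. The kernel is antisymmetric: $\kappa(y,x)=-\kappa(x,y)$.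

Three cases by hand:

- If $Y$ is constant, $X=0$. This is the ray of Section 1.
- If $Y=0$ on $(-\infty,0)$ and $Y=h>0$ on $[0,\infty)$, then $X(-a)=\int_a^\infty\frac{h\,d\tau}{\tau^2+h^2}\in(0,\frac\pi2]$ for $a>0$, and the values on the right are negative of modulus at most $\frac\pi2$. One jump gives a bounded amount.
- If $Y$ is $0$ on $[i\ell,(i+1)\ell)$ for even $i$ and $\ell$ for odd $i$, then $0<X\le\pi$ over the low intervals and $-\pi\le X<0$ over the high ones.

So one scale produces $\pm O(1)$: positive at the bottom, negative at the top. To get a large value one should superpose many scales, each much finer than the one before. The difficulty is that the signs differ from point to point. In fact a one-signed bound $X\ge L>0$ everywhere is impossible when $Y$ is a bounded step function with values in $2\pi\mathbb Z$ (not constant). Let $H=\sup Y-\inf Y$, so $|\kappa|\le\min(\frac1{2\pi},\frac H{(x-y)^2})$, and let $g(a)=\int_a^\infty\min(\frac1{2\pi},\frac H{\tau^2})d\tau$.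 By antisymmetry the square $[-T,T]^2$ contributes nothing to $\int_{-T}^TX$, so for $2T\ge1$
$$\Big|\int_{-T}^TX\,dx\Big|\le\int_{-T}^T\big(g(T-x)+g(T+x)\big)dx=2\int_0^{2T}g(a)\,da\le2g(0)+2H\log(2T)=o(T).$$
The mean of $X$ over $[-T,T]$ tends to $0$.

There is more freedom than a single graph, and we shall need it. Place zeros on *two* graphs: a fraction $m(x')\in[0,1]$ of them on $Y$, and the fraction $1-m(x')$ on a distant mirror image $-Y-B$. The total density is unchanged. A point on the first graph sees $\mathcal Km(x)$, a point on the second sees $-\mathcal K(1-m)(x)$, and the other copy, being far away, contributes $O(1)$. For each $x$ we may use the better of the two points. So the task becomes the following.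

**Proposition 6.** Let $N\in\mathbb N$, $L=\sqrt N/100\ge28$, $\ell_k=2\pi10^{N-k}$. There are a partition $P$ of $\mathbb R$ into half-open intervals ("cells") of length at least $2\pi$, a function $Y$ that is constant on each cell with values in $2\pi\mathbb Z$ and $0\le Y\le\frac{10}9\ell_1$, and a function $m:\mathbb R\to[0,1]$ that is Lipschitz with constant $1$ on each cell, such that for every $x\in\mathbb R$
$$\max\{|\mathcal Km(x)|,|\mathcal K(1-m)(x)|\}\ge L/4 .$$

Since $\mathcal Km+\mathcal K(1-m)=X$ and $\mathcal Km-\mathcal K(1-m)=\mathcal K(2m-1)$, it suffices that at each $x$ either $|X|\ge L/2$ or $\mathcal K(2m-1)\ge L/2$. The next two sections prove Proposition 6.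

## 5. A ten-adic step graph with stopped cells

The sensible first plan uses $m\equiv1$ only: add scales one by one, watch $X$ change by bounded steps, and stop refining a cell as soon as $|X|$ is large there. Let us carry it out and see how far it goes.

**Construction.** We build partitions $P_k$ into cells and functions $Y_k$ constant on the cells of $P_k$, for $k=0,\dots,N$. Let $\kappa_k$ be the kernel of $Y_k$ and $X_k=\int\kappa_k(\cdot,y)\,dy$. Start with $P_0=\{\mathbb R\}$, $Y_0=0$, and $\mathbb R$ *active*. For $1\le k\le N-1$, a cell $I\in P_k$ that is not already frozen becomes *frozen* (at stage $k$) if $\sup_I|X_k|\ge L-5$; otherwise it is active. Given $P_k$ with $k<N$, split each active cell into half-open *children* of length $\ell_{k+1}$: ten of them with indices $0,\dots,9$ if $k\ge1$, and the intervals $[i\ell_1,(i+1)\ell_1)$, $i\in\mathbb Z$, if $k=0$. Put $Y_{k+1}=Y_k+\ell_{k+1}$ on children of odd index, and $Y_{k+1}=Y_k$ on children of even index and on frozen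 cells. $P_{k+1}$ consists of the frozen cells and all new children. Finally $P=P_N$, $Y=Y_N$, $\kappa=\kappa_N$, $X=X_N$.

A cell frozen at stage $j$ has length $\ell_j$ and stays as it is; all cells have length at least $\ell_N=2\pi$. All heights lie in $2\pi\mathbb Z$, and $0\le Y_k\le\sum_j\ell_j\le\frac{10}9\ell_1$. For every $k$,
$$|\kappa_k(x,y)|\le\min\Big(\frac1{2\pi},\frac{10\ell_1}{9(x-y)^2}\Big),$$
so all the integrals converge absolutely, uniformly in $x$.

**Separation.** We need a lower bound for the distance of two points of the graph. Say $x,x'$ are separated at level $k$ if they lie in the same cell of $P_{k-1}$ (which is then active) but in different cells of $P_k$. Put $\Delta_i=Y_i(x')-Y_i(x)$ for $i\ge k$. If the two child indices differ by an even number, there is a child between, so $|x-x'|\ge\ell_k$. If they differ by an odd number, then $\Delta_k=\pm\ell_k$ and $|\Delta_i-\Delta_k|\le\sum_{j>k}\ell_j\le\ell_k/9$, so all $\Delta_i$ have the same sign and modulus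 at least $\frac89\ell_k$. In both cases
$$(x-x')^2+\lambda^2\ge\frac{\ell_k^2}4\quad\text{for }\lambda=\Delta_i\text{ and for all }\lambda\text{ between }\Delta_i\text{ and }\Delta_{i+1}\quad(i\ge k). \tag{5}$$
We also use that $\big|\partial_\lambda\frac\lambda{\tau^2+\lambda^2}\big|=\frac{|\tau^2-\lambda^2|}{(\tau^2+\lambda^2)^2}$ and $\big|\partial_\tau\frac\lambda{\tau^2+\lambda^2}\big|=\frac{2|\tau\lambda|}{(\tau^2+\lambda^2)^2}$ are at most $\frac1{\tau^2+\lambda^2}$, and that $\int_{\mathbb R}\min(4/\ell^2,1/\tau^2)\,d\tau=8/\ell$.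

**Lemma 7.** (E1) On active cells of $P_k$, and hence everywhere by (E2), $|X_{k+1}-X_k|\le4$.

(E2) If $x$ lies in a cell frozen at stage $j$, then $|X_{k+1}(x)-X_k(x)|\le8\ell_{k+1}/\ell_j\le0.8$ for $k\ge j$, and the sum of these bounds over $k\ge j$ is at most $8/9$.

(E3) If $I\in P_k$, $k\ge1$, has length $\ell_j$, then $|X_k(x_1)-X_k(x_2)|\le8|x_1-x_2|/\ell_j$ for $x_1,x_2\in I$. So $X_k$ oscillates by at most $8$ on $I$, and $X=X_N$ is Lipschitz with constant $8/(2\pi)$ on each cell of $P_N$.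

**Proof.** **(E1).** We separate the contribution of the cell itself from that of the rest. Let $x\in I\in P_k$, $I$ active. For $x'\in I$, $\kappa_k(x,x')=0$ and $|\kappa_{k+1}(x,x')|\le\ell_{k+1}/((x-x')^2+\ell_{k+1}^2)$, so these $x'$ contribute at most $\pi$. If $k=0$, that is all. If $k\ge1$, each $x'\notin I$ is separated from $x$ at a level at most $k$, and $|\Delta_{k+1}-\Delta_k|\le\ell_{k+1}$. By the mean value theorem in $\lambda$ and (5), the kernel changes by at most $\ell_{k+1}\min(4/\ell_k^2,(x-x')^{-2})$, and integration gives at most $8\ell_{k+1}/\ell_k=0.8$. The total is at most $\pi+0.8<4$.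

**(E2).** Let $I$ be the frozen cell. For $k\ge j$, points $x'\in I$ contribute $0$ to $X_k$ and $X_{k+1}$, and points $x'\notin I$ are separated from $x$ at a level at most $j$. The same mean value argument gives $8\ell_{k+1}/\ell_j$. Summing, $8(10^{-1}+10^{-2}+\dots)=8/9$.

**(E3).** Here $Y_k$ is constant on $I$, so we differentiate in the horizontal variable. Points $x'\in I$ contribute $0$; points $x'\notin I$ are separated from every point of $I$ at a level at most $j$. For $x_1<x_2$ in $I$,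
$$|X_k(x_1)-X_k(x_2)|\le\int_{x_1}^{x_2}\int_{x'\notin I}\min\big(4/\ell_j^2,(x-x')^{-2}\big)\,dx'\,dx\le\frac{8|x_1-x_2|}{\ell_j}.$$
The remaining statements follow from $|x_1-x_2|\le\ell_j$ and $\ell_j\ge2\pi$. $\square$

**Size of $X$.** We now show
$$|X|\le L\ \text{ everywhere},\qquad|X|\ge L/2\ \text{ on frozen cells}. \tag{6}$$
Let $x$ lie in a cell $I$ frozen at stage $j$. Its parent was active at stage $j-1$, so $|X_{j-1}(x)|<L-5$ (for $j=1$, $X_0=0$). By (E1) and (E2), $|X(x)|\le(L-5)+4+1=L$. Moreover $\sup_I|X_j|\ge L-5$, so $|X_j(x)|\ge L-13$ by (E3), and $|X(x)|\ge L-14\ge L/2$ by (E2), because $L\ge28$. If $x$ is in no frozen cell, then $|X_{N-1}(x)|<L-5$, and $|X(x)|\le L$ by (E1).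

So on frozen cells the first plan has succeeded. It fails on the rest, and the rest is never empty.

**Lemma 8.** There are cells of $P_N$, contained in no frozen cell, on which $|X|\le12$.

**Proof.** We choose nested cells $I_k\in P_k$ so that each step of $X_k$ points back toward $0$. Let $I_1=[0,\ell_1)$; there $0<X_1\le\pi$. Suppose that $1\le k\le N-1$ and $|X_k|\le12$ on $I_k$. As $12<23\le L-5$, the cell $I_k$ is active. For $x$ in its child of index $4$, at offset $a\ell_{k+1}$ with $0\le a<1$, the points of $I_k$ contribute only nonnegative terms to $X_{k+1}(x)$. The children $3$ and $5$ alone give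
$$\int_a^{1+a}\frac{d\tau}{1+\tau^2}+\int_{1-a}^{2-a}\frac{d\tau}{1+\tau^2}=\arctan\frac1{1+p}+\arctan\frac1{1+p'},\quad p=a+a^2,\ p'=(1-a)+(1-a)^2 .$$
The function $p\mapsto\arctan\frac1{1+p}$ is convex and decreasing for $p\ge0$ (its derivative is $-1/((1+p)^2+1)$), and $p+p'=2-2a+2a^2\le2$. So the sum is at least $2\arctan\frac12>0.9$. Points outside $I_k$ change the integral by at most $0.8$. With (E1), $0<X_{k+1}-X_k\le4$ on child $4$. By the same computation with signs reversed, $-4\le X_{k+1}-X_k<0$ on child $5$.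

If $X_k<0$ at the left end of $I_k$, let $I_{k+1}$ be child $4$. By (E3), $X_k\le8$ on $I_k$, so $-12\le X_{k+1}\le12$ on $I_{k+1}$. If $X_k\ge0$ at the left end, take child $5$; symmetrically, $X_k\ge-8$ and $-12\le X_{k+1}\le12$. After the last step, $I_N$ is the required cell. $\square$

Thus for this graph $\mathcal K1$ is bounded by $12$ at some points, no matter how large $N$ is, and a $\liminf$ does not forgive exceptional points. This is where the uniform density stops working.

## 6. The curvature identity and a corrective density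

At a point that never freezes, $X$ has stayed in $[-L,L]$ although it was subjected to $N$ scales. Something must record those $N$ scales without cancellation. It is a positive quantity attached to triples of points, and it enters through $\mathcal KX$, that is, through applying $\mathcal K$ to $X$ itself.

**Lemma 9 (curvature identity).** For distinct $x,y,z$ put
$$\mathbf c(x,y,z)=\kappa(x,y)\kappa(x,z)+\kappa(y,x)\kappa(y,z)+\kappa(z,x)\kappa(z,y),$$
and let $u=(y-x,Y(y)-Y(x))$, $v=(z-x,Y(z)-Y(x))$. Then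
$$\mathbf c(x,y,z)=\frac{(u_1v_2-u_2v_1)^2}{|u|^2|v|^2|u-v|^2}\ge0 . \tag{7}$$
With $\mathcal C(x)=\iint\mathbf c(x,y,z)\,dy\,dz$ we have, for every $x$,
$$-\mathcal KX(x)=\tfrac12\big(\mathcal C(x)-X(x)^2\big). \tag{8}$$

**Proof.** **The algebra.** We have $\kappa(x,y)=u_2/|u|^2$, $\kappa(x,z)=v_2/|v|^2$ and $\kappa(y,z)=(v_2-u_2)/|v-u|^2$; the other three values follow by antisymmetry. Hence
$$\mathbf c=\frac{u_2v_2|v-u|^2-u_2(v_2-u_2)|v|^2+v_2(v_2-u_2)|u|^2}{|u|^2|v|^2|u-v|^2}.$$
Insert $|v-u|^2=|u|^2+|v|^2-2u\cdot v$. The terms $u_2v_2|u|^2$ and $u_2v_2|v|^2$ cancel, and the numerator is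
$$u_2^2|v|^2+v_2^2|u|^2-2u_2v_2\,u\cdot v=u_2^2v_1^2+v_2^2u_1^2-2u_1u_2v_1v_2=(u_1v_2-u_2v_1)^2 .$$

**The integration.** Each of the three products is absolutely integrable in $(y,z)$, because $\sup_y\int|\kappa(y,z)|dz<\infty$. The first gives $X(x)^2$. The second gives $\int\kappa(y,x)X(y)\,dy=-\mathcal KX(x)$ by antisymmetry, and so does the third. So $\mathcal C=X^2-2\mathcal KX$. $\square$

As a check, take graph points $(0,0),(1,1),(2,0)$ over $x=0$, $y=1$, $z=2$. The three products are $\frac12\cdot0$, $(-\frac12)(-\frac12)$ and $0\cdot\frac12$, with sum $\frac14$. Formula (7) with $u=(1,1)$, $v=(2,0)$ gives $4/(2\cdot4\cdot2)=\frac14$. In general the circumradius $R$ of the three points satisfies $1/R^2=4(u_1v_2-u_2v_1)^2/(|u|^2|v|^2|u-v|^2)$, so $\mathbf c=1/(4R^2)$, a multiple of the squared Menger curvature $1/R^2$.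

**Lemma 10.** If $x$ is in no frozen cell, then $\mathcal C(x)\ge N/5000=2L^2$.

**Proof.** We find, at each scale, a set of pairs $(y,z)$ that contributes at least $1/5000$. For each $k=1,\dots,N$ the cell of $P_{k-1}$ containing $x$ is active. Let $x$ lie in its child of index $i$, and write $\ell=\ell_k$. Choose $\epsilon=\pm1$ such that $i+\epsilon$ and $i+3\epsilon$ are admissible indices ($\epsilon=1$ works for $i\le6$, $\epsilon=-1$ for $i\ge3$; for $k=1$ all integers are admissible). Let $y$ and $z$ range over the children of index $i+\epsilon$ and $i+3\epsilon$.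

Both indices have parity opposite to $i$. By the separation argument, $u_2$ and $v_2$ have the same sign and moduli in $[\frac89\ell,\frac{10}9\ell]$. Also $u_1,v_1$ have the same sign, $|u_1|\le2\ell$, $|v_1|\le4\ell$, and $\ell\le|v_1|-|u_1|\le3\ell$. Hence
$$|u_1v_2-u_2v_1|\ge|v_1||u_2|-|u_1||v_2|\ge(|u_1|+\ell)\tfrac89\ell-|u_1|\tfrac{10}9\ell=\tfrac89\ell^2-\tfrac29|u_1|\ell\ge\tfrac49\ell^2 .$$
Further $|u|^2\le(4+\frac{100}{81})\ell^2\le5.24\,\ell^2$, $|v|^2\le(16+\frac{100}{81})\ell^2\le17.24\,\ell^2$, $|u-v|^2\le(9+\frac4{81})\ell^2\le9.05\,\ell^2$, and $5.24\cdot17.24\cdot9.05<818$. So $\mathbf c\ge\frac{16/81}{818}\ell^{-2}\ge\frac1{5000}\ell^{-2}$ on a set of $(y,z)$ of measure $\ell^2$. These sets are disjoint for different $k$, because $y$ is separated from $x$ at level exactly $k$. As $\mathbf c\ge0$, summing over $k$ gives $\mathcal C(x)\ge N/5000$, and $L^2=N/10^4$. $\square$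

**Proof of Proposition 6.** Now the density is chosen so that $2m-1$ is a multiple of $-X$:
$$m=\frac12-\frac X{2L}.$$
By (6), $0\le m\le1$; by (E3), $m$ is Lipschitz on each cell with constant $\frac8{2\pi\cdot2L}\le1$. The properties of $P$ and $Y$ were noted in the construction.

If $x$ is in a frozen cell, then $|\mathcal Km(x)+\mathcal K(1-m)(x)|=|X(x)|\ge L/2$ by (6). If $x$ is in no frozen cell, then by (8), Lemma 10 and (6),
$$\mathcal Km(x)-\mathcal K(1-m)(x)=-\frac{\mathcal KX(x)}L=\frac{\mathcal C(x)-X(x)^2}{2L}\ge\frac{2L^2-L^2}{2L}=\frac L2 .$$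
In both cases one of $|\mathcal Km(x)|$, $|\mathcal K(1-m)(x)|$ is at least $L/4$. $\square$

## 7. From the graph to zeros: proof of Theorem 2

Let $\sigma$ be large (larger than an absolute constant), $N=\lfloor\frac12\log_{10}Q\rfloor$, $L=\sqrt N/100\ge28$, and let $P,Y,m$ be as in Proposition 6. Put
$$B=2\pi10^{N+1},\qquad y^{(1)}=Y,\qquad y^{(2)}=-Y-B,\qquad m_1=m,\qquad m_2=1-m .$$
All values of $y^{(1)},y^{(2)}$ lie in $2\pi\mathbb Z$. Since $\ell_1=B/100$, $0\le Y\le\frac{10}9\ell_1=B/90$. Differences of heights on the same graph are at most $B/90$ in modulus; differences between the two graphs lie in $[B,B+\frac{2B}{90}]\subset[B,1.03B]$ in modulus. As $10^N\le\sqrt Q$, all height differences are at most $1.03B\le Q/2-\pi$ for $Q$ large, so Lemma 5 applies to them.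

**Step 1: the zeros.** We realize the fractions $m$ and $1-m$ by rounding. Let $s_j=j^{1/\sigma}$, $x_j=Q\log s_j=\frac Q\sigma\log j$, $S_0=0$, $S_j=\sum_{i\le j}m(x_i)$ and $\chi_j=\lfloor S_j\rfloor-\lfloor S_{j-1}\rfloor$. Since $0\le m\le1$, $\chi_j\in\{0,1\}$. Put $z_j=s_je^{iy_j/Q}$ with $y_j=y^{(1)}(x_j)$ if $\chi_j=1$ and $y_j=y^{(2)}(x_j)$ if $\chi_j=0$. Then $n(r)=\lfloor r^\sigma\rfloor$, the exponent of convergence is $\sigma$, and the genus is $q$.

**Step 2: a lower bound for $\log M$ by an average.** Fix a large $r$, and let $x=Q\log r$, $i\in\{1,2\}$, $s=\pm1$, $y_0=y^{(i)}(x)$, $t_j=x-x_j$. As $(1+s\sin v)/2\pi$ is a probability density on $[-\pi,\pi]$,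
$$\log M(r,f)\ge\sum_j\frac1{2\pi}\int_{-\pi}^\pi(1+s\sin v)\log\Big|E\Big(\frac{re^{i(y_0+v)/Q}}{z_j},q\Big)\Big|\,dv . \tag{9}$$
Sum and integral may be interchanged: by Lemma 4(d) the terms with $s_j>er$ converge absolutely and uniformly, and the finitely many other terms are integrable. The $j$-th logarithm equals $\Lambda(t_j+i(y_0-y_j)+iv)$.

**Step 3: far zeros, $|t_j|>Q$.** We show that their total contribution to (9) is at most $Cr^\sigma/d(\sigma)$ in modulus. Here $s_j<r/e$ or $s_j>er$, and Lemma 4(d) applies. With $\rho=r/e$ and $n(s)\le s^\sigma$,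
$$\sum_{s_j<\rho}s_j^{-q}\le\rho^{-q}n(\rho)+q\int_0^\rho n(s)s^{-q-1}ds\le\rho^{\sigma-q}\Big(1+\frac q{\sigma-q}\Big)=\frac\sigma{\sigma-q}\rho^{\sigma-q},$$
which is to be multiplied by $Cr^q/q$; note $\sigma/q\le2$. With $\rho=er$,
$$\sum_{s_j>\rho}s_j^{-q-1}\le(q+1)\int_\rho^\infty n(s)s^{-q-2}ds\le\frac{q+1}{q+1-\sigma}\rho^{\sigma-q-1},$$
to be multiplied by $Cr^{q+1}/(q+1)$. Since $\sigma-q$ and $q+1-\sigma$ are at least $d(\sigma)$, both products are at most $Cr^\sigma/d(\sigma)$.

**Step 4: near zeros, $|t_j|\le Q$.** By Lemma 5, their contribution to $r^{-\sigma}$ times the right side of (9) is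
$$\frac s2r^{-\sigma}\sum_{|t_j|\le Q}e^{t_j}\frac{y_0-y_j}{t_j^2+(y_0-y_j)^2}+O\Big(r^{-\sigma}\sum_{|t_j|\le Q}e^{t_j}\Big(\frac1{1+t_j^2}+\frac1Q\Big)\Big). \tag{10}$$

**Step 5: bounded variation.** To pass from sums to integrals we need variation bounds that do not depend on $r$. Let $W=[x-Q,x+Q]$. For $x'\in W$, $t=x-x'$ and $i'\in\{1,2\}$ put
$$\Phi_{i'}(x')=e^t\frac{y_0-y^{(i')}(x')}{t^2+(y_0-y^{(i')}(x'))^2}\ (=0\text{ if }y^{(i')}(x')=y_0),\qquad\Phi_0(x')=e^t\Big(\frac1{1+t^2}+\frac1Q\Big).$$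
On each cell of $P$, $y^{(i')}$ is constant, and $y_0-y^{(i')}$ is $0$ or has modulus at least $2\pi$. So the kernel and its $t$-derivative are at most $\frac1{2\pi}$ and $\frac1{4\pi^2}$ in modulus, and on each cell $|\Phi_{i'}|\le e^Q$, $|\Phi_{i'}'|\le e^Q$. On each cell $m_{i'}\in[0,1]$ is Lipschitz with constant $1$. Since cells have length at least $2\pi$, $W$ meets at most $2Q/2\pi+2\le Q$ of them. Adding the variation inside cells (total length $2Q$) and the at most $Q$ jumps (each at most $2e^Q$), we see that $\Phi_{i'}$ and $m_{i'}\Phi_{i'}$ have supremum and total variation on $W$ at most $V=CQe^Q$. The same holds for $\Phi_0$, which is smooth with $|\Phi_0|,|\Phi_0'|\le Ce^Q$. The number $V$ depends only on $q$.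

**Step 6: from $\chi_j$ to $m$.** The indices with $x_j\in W$ are consecutive, and for $j_1<j_2$
$$\sum_{j_1<j\le j_2}(\chi_j-m(x_j))=(\lfloor S_{j_2}\rfloor-S_{j_2})-(\lfloor S_{j_1}\rfloor-S_{j_1})$$
has modulus at most $1$. Abel summation gives $\sum_{x_j\in W}\chi_j\Phi_1(x_j)=\sum_{x_j\in W}m_1(x_j)\Phi_1(x_j)+O(V)$. As $(1-\chi_j)-(1-m(x_j))=-(\chi_j-m(x_j))$, the same holds with $1-\chi_j$, $\Phi_2$, $m_2$.

**Step 7: from sums to integrals.** If $\Psi$ has supremum and variation at most $V$ on $W$, then so has $\tau\mapsto\Psi(\frac Q\sigma\log\tau)$ on the corresponding $\tau$-interval. For a function $h$ on an interval and each $[j,j+1]$ inside it, $|h(j)-\int_j^{j+1}h|$ is at most the variation of $h$ on $[j,j+1]$; the two end pieces and the last integer cost at most a constant times the supremum. So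
$$\sum_{x_j\in W}\Psi(x_j)=\int_{\{\frac Q\sigma\log\tau\in W\}}\Psi\Big(\frac Q\sigma\log\tau\Big)d\tau+O(V).$$
Substitute $\tau=e^{\sigma x'/Q}$. As $r^{-\sigma}=e^{-\sigma x/Q}$, we get $r^{-\sigma}d\tau=\frac\sigma Qe^{-\sigma t/Q}dx'$, and $e^te^{-\sigma t/Q}=e^{\beta t/Q}\in[e^{-1/2},e^{1/2}]$ for $|t|\le Q$. The errors $O(V)r^{-\sigma}$ are $o(1)$. Since $\sigma/Q\le2$, the error term in (10) is at most $C\int_{|t|\le Q}(\frac1{1+t^2}+\frac1Q)dt+o(1)=O(1)+o(1)$. The main term in (10) equals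
$$-\frac s2\int_{|t|\le Q}\frac\sigma Qe^{\beta t/Q}\sum_{i'=1}^2m_{i'}(x')\frac{\Delta_{i'}}{t^2+\Delta_{i'}^2}\,dx'+o(1),\qquad\Delta_{i'}=y^{(i')}(x')-y_0 .$$

**Step 8: removing the factor and the cutoff.** We want the clean integral over $\mathbb R$. Nonzero $\Delta_{i'}$ have modulus at least $2\pi$ and $m_1+m_2=1$, so the sum over $i'$ is at most $\min(\frac1{2\pi},\frac1{2|t|})$ in modulus. Since $|\sigma-Q|\le\frac12$ and $|\beta|\le\frac12$, we have $|\frac\sigma Qe^{\beta t/Q}-1|\le C(1+|t|)/Q$ for $|t|\le Q$. So replacing the factor by $1$ costs at most $\frac CQ\int_{|t|\le Q}(1+|t|)\min(\frac1{2\pi},\frac1{2|t|})dt=O(1)$. As $|\Delta_{i'}|\le Q/2$, including $|t|>Q$ costs at most $\int_{|t|>Q}\frac{Q/2}{t^2}dt=1$. Put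
$$G_i(x)=\int_{\mathbb R}\sum_{i'=1}^2m_{i'}(x')\frac{\Delta_{i'}}{t^2+\Delta_{i'}^2}\,dx' .$$
Choosing $s=-1$ if $G_i(x)\ge0$ and $s=1$ otherwise, Steps 2 to 7 give
$$r^{-\sigma}\log M(r,f)\ge\tfrac12|G_i(x)|-C-\frac C{d(\sigma)}-o(1)\qquad(i=1,2), \tag{11}$$
where $o(1)$ is uniform in the choices of $i$ and $s$.

**Step 9: using the graph.** For $i=1$, the term $i'=1$ of $G_1(x)$ is $\mathcal Km(x)$. For $i=2$, we have $\Delta_2=-(Y(x')-Y(x))$, so the term $i'=2$ of $G_2(x)$ is $-\mathcal K(1-m)(x)$. In the cross terms $|\Delta_{i'}|\in[B,1.03B]$, so each is at most $\int_{\mathbb R}\frac{1.03B}{t^2+B^2}dt=1.03\pi<4$ in modulus. By Proposition 6, $\max_i|G_i(x)|\ge L/4-4$. This holds for every large $r$, with $i$ depending on $r$, and $n(r)\sim r^\sigma$. So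
$$K(\sigma)\ge\liminf_{r\to\infty}\frac{\log M(r,f)}{n(r)}\ge\frac L8-C_1-\frac{C_2}{d(\sigma)} . \tag{12}$$

**Step 10: removing $d(\sigma)$.** Near integers (12) is weak, but there Proposition 1 is strong. It gives $K(\sigma)\ge\pi/|\sin\pi\sigma|\ge1/d(\sigma)$, so (12) implies $(1+C_2)K(\sigma)\ge L/8-C_1$. Since $L=\sqrt N/100\ge c\sqrt{\log\sigma}$, we get $K(\sigma)\ge c\sqrt{\log(\sigma+1)}$ for $\sigma\ge\sigma_0$ with an absolute $\sigma_0$. For $1<\sigma<\sigma_0$ this holds with a smaller $c$, because $K(\sigma)\ge\pi$. Averaging with $K(\sigma)\ge\pi/|\sin\pi\sigma|$ gives the inequality of Theorem 2. Both examples used, that of Proposition 1 and that of Step 1, have $n(r)=\lfloor r^\sigma\rfloor$. So every inequality above holds for the best constant within that class. $\blacksquare$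

In particular $K(\sigma)\to\infty$ as $\sigma\to\infty$.

## 8. Regularly distributed moduli: proof of Theorem 3

For the upper bound we choose, among about $Q$ radii, one where $\log M$ is not large. Averages of $|{\cdot}|^2$ of a Cauchy transform are controlled by the same curvature, now as an upper bound.

**Lemma 11 (Melnikov's identity).** For distinct $w_1,w_2,w_3\in\mathbb C$ let $\operatorname{curv}(w_1,w_2,w_3)=1/R$, with $R$ the circumradius, and $\operatorname{curv}=0$ for collinear points. Then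
$$\sum_{\pi\in S_3}\frac1{(w_{\pi(1)}-w_{\pi(2)})\overline{(w_{\pi(1)}-w_{\pi(3)})}}=\operatorname{curv}(w_1,w_2,w_3)^2 .$$

**Proof.** Let the triangle have sides $a_1,a_2,a_3$ and opposite angles $\alpha_1,\alpha_2,\alpha_3$. The two permutations with $\pi(1)=i$ give complex conjugate terms with sum $2\cos\alpha_i\cdot a_i/(a_1a_2a_3)$. So the left side is $\frac2{a_1a_2a_3}\sum_ia_i\cos\alpha_i$. With $a_i=2R\sin\alpha_i$ we have $\sum a_i\cos\alpha_i=R\sum\sin2\alpha_i=4R\prod\sin\alpha_i$ and $a_1a_2a_3=8R^3\prod\sin\alpha_i$, so the left side is $1/R^2$. The collinear case follows by continuity. $\square$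

**Lemma 12.** Let $\tau$ be a finite positive measure on $\mathbb C$, supported on a set of diameter at most $d$, $d\ge2$, with $\tau(\{\operatorname{Re}z\in J\})\le c_0|J|$ for all intervals $J$ with $|J|\ge1$. For Borel $b$ with $|b|\le1$ put $\mathcal T_1(b\tau)(z)=\int_{|z-w|>1}\frac{b(w)\,d\tau(w)}{z-w}$. Then
$$\int|\mathcal T_1(b\tau)|^2d\tau\le C\,c_0^2\log d\;\tau(\mathbb C).$$

**Proof.** **Positive weights.** First replace $b$ by a real Borel function $\rho$ with $1\le\rho\le3$, and let $\mu=\rho\tau$. A disc of radius $R\ge1$ projects to an interval of length $2R$, so it has $\mu$-measure at most $6c_0R$. Write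
$$\int|\mathcal T_1\mu|^2d\mu=\iiint_{|x-y|>1,\,|x-z|>1}\frac{d\mu(x)\,d\mu(y)\,d\mu(z)}{(x-y)\overline{(x-z)}} ,$$
which converges absolutely, since the integrand is bounded.

*The part $|y-z|\le1$.* There $|x-y|\le|x-z|+1\le2|x-z|$, so this part is at most $\iint_{|x-y|>1}\frac{2\mu(B(y,1))}{|x-y|^2}d\mu\,d\mu$. Now $\mu(B(y,1))\le6c_0$, and summing over annuli $2^k<|x-y|\le2^{k+1}$ gives $\int_{|x-y|>1}|x-y|^{-2}d\mu(y)\le\sum_{k\ge0}6c_02^{k+1}2^{-2k}\le Cc_0$. So the part is at most $Cc_0^2\mu(\mathbb C)$.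

*The part $S$, where all three distances exceed $1$.* The set $S$ is symmetric, so by averaging over permutations and Lemma 11 this part equals $\frac16\iiint_S\operatorname{curv}^2d\mu^3$. A side of a triangle is at most $2R$, so $\operatorname{curv}\le2/\max(|x-y|,|x-z|)$. For fixed $x$ in the support, splitting according to which of $|x-y|,|x-z|$ is larger,
$$\iint_S\operatorname{curv}^2d\mu(y)d\mu(z)\le8\int_{1<|x-y|\le d}\frac{\mu(B(x,|x-y|))}{|x-y|^2}d\mu(y)\le Cc_0\int_{1<|x-y|\le d}\frac{d\mu(y)}{|x-y|}\le Cc_0^2\log d,$$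
with closed discs, and with dyadic annuli in the last step: there are at most $1+\log_2d\le C\log d$ of them, each contributing at most $12c_0$.

Together, $\int|\mathcal T_1(\rho\tau)|^2d\tau\le\int|\mathcal T_1\mu|^2d\mu\le Cc_0^2\log d\,\tau(\mathbb C)$.

**General weights.** Write $b=b_1+ib_2$ with real $b_k\in[-1,1]$, and $b_k\tau=(2+b_k)\tau-2\tau$. Both weights $2+b_k$ and $2$ lie in $[1,3]$. $\square$

**Proof of Theorem 3.** For $\sigma$ below an absolute bound, the quoted estimate $K(\sigma)\le\frac\pi{|\sin\pi\sigma|}+2\log(\sigma+1)+A$ suffices, since $\pi/|\sin\pi\sigma|\ge\pi$ and $a_2/a_1\ge1$. So let $Q$ be large.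

**Step 1: radii and notation.** Choose $s_*$ with $\frac{a_1}2s^\sigma\le n(s)\le2a_2s^\sigma$ for $s\ge s_*$. Let $r_0$ be large, $x_0=Q\log r_0$, $H=\lfloor Q\rfloor$, and $R_p=r_0e^{p/Q}\in[r_0,er_0]$ for integers $0\le p<H$. Choose $\theta_p$ with $|f(R_pe^{i\theta_p})|=M(R_p,f)$, and put $v_p=R_p^{-\sigma}\log M(R_p,f)$. Write $z_j=s_je^{i\phi_j}$, $x_j=Q\log s_j$, $D_{pj}=Q\log(R_pe^{i\theta_p}/z_j)$ with $|\operatorname{Im}D_{pj}|\le\pi Q$, and $t_{pj}=\operatorname{Re}D_{pj}$. Then $\log M(R_p,f)=\sum_j\Lambda(D_{pj})$. Terms $o(1)$ refer to $r_0\to\infty$. We often omit the indices of $D$ and $t$.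

**Step 2: far zeros, $|t|>Q$.** These are bounded as in Step 3 of Section 7, now with $n(s)\le2a_2s^\sigma$ for $s\ge s_*$. The zeros with $s_*\le s_j<\rho=R_p/e$ satisfy $\sum s_j^{-q}\le\rho^{-q}n(\rho)+q\int_{s_*}^\rho n(s)s^{-q-1}ds\le2a_2\frac\sigma{\sigma-q}\rho^{\sigma-q}$, and those with $s_j>eR_p$ are treated as before. The finitely many zeros with $s_j<s_*$ contribute $O(R_p^q)=o(R_p^\sigma)$. The total contribution to $v_p$ is at most $Ca_2/d(\sigma)+o(1)$.

**Step 3: weights of near zeros, $|t|\le Q$.** As $t=Q\log R_p-x_j$, we have $R_p^{-\sigma}e^t=e^{\beta t/Q}s_j^{-\sigma}$. Give $z_j$ the weight $s_j^{-\sigma}$. For $S\ge s_*$, zeros with $x_j\in[Q\log S,Q\log S+1]$ have total weight at most $S^{-\sigma}n(Se^{1/Q})\le2a_2e^{\sigma/Q}\le Ca_2$. Covering by unit intervals, zeros with $x_j\in J$ have total weight at most $Ca_2|J|$ for intervals $J\subset[Q\log s_*,\infty)$ with $|J|\ge1$. For $r_0$ large all near zeros are in this range.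

**Step 4: replacing $\Lambda$ by the Cauchy kernel.** We apply Lemma 4 to the near zeros.

- Pairs with $|D|\le1$: $\Lambda\le\log|D|+C\le C$, and $R_p^{-\sigma}\le Cs_j^{-\sigma}$ there, so they contribute at most $Ca_2$ to $v_p$.
- Pairs with $|\operatorname{Im}D|>Q/2$: $|\Lambda|\le Ce^t/Q$ and the total weight is at most $Ca_2Q$, so they contribute at most $Ca_2$.
- Other pairs: replacing $\Lambda(D)$ by $\operatorname{Re}(e^D/D)$ costs at most $C\sum s_j^{-\sigma}(\min(1,t^{-2})+Q^{-1})\le Ca_2$, by summing over unit intervals of $t$. Then replacing $e^{\beta t/Q}$ by $1$ costs at most $C\sum s_j^{-\sigma}\frac{|t|}{Q|D|}\le\frac CQ\sum s_j^{-\sigma}\le Ca_2$.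

Hence
$$v_p\le\operatorname{Re}\sum_{\substack{|t|\le Q,\ |\operatorname{Im}D|\le Q/2\\|D|>1}}s_j^{-\sigma}\frac{e^{i\operatorname{Im}D_{pj}}}{D_{pj}}+Ca_2\Big(1+\frac1{d(\sigma)}\Big)+o(1). \tag{13}$$

**Step 5: localizing the arguments.** To get a genuine Cauchy transform in the plane we must unroll the circle of arguments. Divide it into $26$ equal half-open arcs $J_a$, $a\in\mathbb Z/26$. For fixed $a$ choose continuous lifts of arguments on $J_{a-1}\cup J_a\cup J_{a+1}$, marked by tildes. Put $\tilde\zeta_p=Q\log R_p+iQ\tilde\theta_p$ for $\theta_p\in J_a$, and $\tilde\zeta_j=x_j+iQ\tilde\phi_j$. Let $\mu_a=\sum s_j^{-\sigma}\delta_{\tilde\zeta_j}$ over zeros with argument in these three arcs and $x_j\in[x_0-Q,x_0+2Q]$, and let $\nu_a=\sum_{\theta_p\in J_a}\delta_{\tilde\zeta_p}$. For these pairs $|\operatorname{Im}(\tilde\zeta_p-\tilde\zeta_j)|\le4\pi Q/26<Q/2$, so $D_{pj}=\tilde\zeta_p-\tilde\zeta_j$. Put $g(x+iy)=e^{-iy}$ and $h_a=\mathcal T_1(g\mu_a)$. Then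
$$e^{iQ\tilde\theta_p}h_a(\tilde\zeta_p)=\sum_{|D_{pj}|>1}s_j^{-\sigma}\frac{e^{i\operatorname{Im}D_{pj}}}{D_{pj}},$$
the sum being over the zeros that make up $\mu_a$. For $\theta_p\in J_a$ this differs from the sum in (13) only in two kinds of pairs. Zeros outside the three arcs are missing; for them $|\operatorname{Im}D|\ge2\pi Q/26$. Zeros of $\mu_a$ with $|t|>Q$ are extra; for them $|D|\ge Q$ and $|t|\le2Q$. In both cases $|D|\ge2\pi Q/26$ and the total weight is at most $Ca_2Q$, so the cost is at most $Ca_2$. Therefore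
$$v_p\le|h_a(\tilde\zeta_p)|+Ca_2\Big(1+\frac1{d(\sigma)}\Big)+o(1)\qquad(\theta_p\in J_a).$$

**Step 6: the mean square.** Let $\tau=\mu_a+a_2\nu_a$. By Step 3, and because the numbers $\operatorname{Re}\tilde\zeta_p=x_0+p$ are distinct points of $x_0+\mathbb Z$, we have $\tau(\{\operatorname{Re}z\in J\})\le Ca_2|J|$ for $|J|\ge1$. The support has horizontal extent at most $3Q$ and vertical extent at most $6\pi Q/26$, so its diameter is at most $4Q$. Also $\tau(\mathbb C)\le Ca_2Q$, and $g\mu_a=b\tau$ with $|b|\le1$. Lemma 12 with $c_0=Ca_2$, $d=4Q$ gives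
$$a_2\sum_{\theta_p\in J_a}|h_a(\tilde\zeta_p)|^2\le\int|h_a|^2d\tau\le Ca_2^2\log Q\cdot a_2Q .$$
There are at most $Q$ terms, so by Cauchy–Schwarz $\sum_{\theta_p\in J_a}|h_a(\tilde\zeta_p)|\le Ca_2Q\sqrt{\log Q}$. Summing over the $26$ arcs and dividing by $H$,
$$\frac1H\sum_{p<H}v_p\le Ca_2\Big(\sqrt{\log Q}+\frac1{d(\sigma)}\Big)+o(1).$$

**Step 7: a good radius.** Some $v_p$ is at most the mean. So there is $R=R_p\in[r_0,er_0]$ with $\log M(R,f)\le\big(Ca_2(\sqrt{\log Q}+1/d(\sigma))+o(1)\big)R^\sigma$, while $n(R)\ge\frac{a_1}2R^\sigma$. Since $r_0$ is arbitrarily large, $\log Q\le C\log(\sigma+1)$ and $1/d(\sigma)\le\pi/|\sin\pi\sigma|$, Theorem 3 follows. $\blacksquare$
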